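# AND-Cross-Compositions and Adaptive Kernelizations with Few Queries

## 1. AND-cross-compositions exclude kernelizations with polynomially many queries

**Theorem 1.** If an NP-hard language $L$ has an AND-cross-composition into a set $A$ with respect to a parameterization $\eta$, and $A$ has a (possibly adaptive) polynomial kernelization with respect to $\eta$ in which the number of queries is polynomial in $\eta(x)$, then $\mathrm{NP}\subseteq\mathrm{coNP/poly}$.

Read in the other direction: if $\mathrm{NP}\not\subseteq\mathrm{coNP/poly}$ and some NP-hard language has an AND-cross-composition into $A$, then $A$ has no polynomial kernelization, adaptive or not, whose number of queries is polynomial in the numeric parameter value. Here "NP-hard" may refer to polynomial-time many-one reductions or even to Turing reductions.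

We now unpack the words. Strings are binary, polynomials are nondecreasing with nonnegative values, $\log$ is to base $2$ and $\ln$ is natural. Kernelizations are deterministic unless said otherwise.

**Definition (parameterized problem).** A parameterized problem is a set $A\subseteq\Sigma^*$ together with a parameterization $\eta$, which gives each instance $x$ a numeric value $\eta(x)\in\mathbb N$. (In "Parameterized Analysis of Complexity", where our question is posed, $\eta$ is a family of sets $\eta_k$ indexed by nonempty binary strings $k$, and the numeric value of $x$ is the integer $\mathrm{Int}(k)$ for the appropriate index $k$ with $x\in\eta_k$. All bounds are polynomial in this number, and nothing else about $\eta$ will be used.)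

**Definition (polynomial equivalence relation).** An equivalence relation $R$ on $\Sigma^*$ is polynomial if $(x,y)\in R$ is decidable in polynomial time and, for every $n$, the strings of length at most $n$ fall into at most polynomially many (in $n$) classes.

For example, "$x$ and $y$ have the same length" is such a relation, with $n+1$ classes among the strings of length at most $n$. The trivial relation with a single class is another.

**Definition (cross-composition).** An AND-cross-composition (resp. OR-cross-composition) of $L$ into $A$ with respect to $\eta$ consists of a polynomial equivalence relation $R$, a fixed polynomial $p$, and a polynomial-time algorithm. On any finite tuple $x_1,\dots,x_t$ of pairwise $R$-equivalent strings, the algorithm outputs a string $y$ with $\eta(y)\le p(\max_i|x_i|+\log t)$, such that $y\in A$ if and only if $x_i\in L$ for all $i$ (resp. for at least one $i$).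

So many instances are packed into one, and the parameter of the result feels the number $t$ of instances only through $\log t$.

**Definition (polynomial kernelization).** A polynomial kernelization of $A$ with respect to $\eta$ is a polynomial-time algorithm with oracle access to $A$ that decides whether $x\in A$, such that each query made on input $x$ has size bounded by a polynomial in $\eta(x)$. The queries may be adaptive: a query may depend on the answers to earlier ones. In Theorem 1 the number of queries is also bounded by a polynomial in $\eta(x)$.

**Example 1 (three-colorability by components).** Encode a graph on $N$ vertices by its adjacency matrix, a string of length $N^2\ge N$. Let $L=A$ be the set of encodings of 3-colorable graphs, and let $\eta(G)$ be the number of vertices in a largest component of $G$ (malformed strings are outside $A$ and have $\eta=1$). The composition replaces each malformed $x_i$ by the complete graph $K_4$ and outputs the disjoint union of all the graphs. The union is 3-colorable if and only if every part is, and its components have at most $\max_i|x_i|+4$ vertices. So this is an AND-cross-composition, with the trivial $R$ and $p(z)=z+4$, and $L$ is NP-hard.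

There is an obvious kernelization: query every component separately and accept if all answers are yes. Each query has length at most $\eta(G)^2$. But the edgeless graph on $N$ vertices has $\eta=1$ and this algorithm asks $N$ queries about it. So bounding the size of the queries does not exclude kernelizations here; the bound on their number does the excluding. Theorem 1 says that no clever adaptive strategy brings the number down to a polynomial in $\eta$, unless $\mathrm{NP}\subseteq\mathrm{coNP/poly}$.

**Definition (the class coNP/poly).** $L\in\mathrm{coNP/poly}$ means that there are a polynomial-time verifier $V$ and polynomially long advice strings $a_n$ such that for $|x|=n$: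
$$x\notin L\iff\exists w\ \bigl(|w|\le\mathrm{poly}(n)\bigr)\ V(x,a_n,w)=1 .$$

The class $\mathrm{NP/poly}$ has the same definition with $x\in L$ on the left. Every language in $\mathrm{P/poly}$ lies in both: the advice is a circuit and the certificate is empty. The advice depends on the length of $x$ only. It may be expensive or impossible to compute; it must only be short.

Two known results frame the theorem. Bodlaender et al. and Drucker: if an NP-hard language has an AND- or OR-cross-composition into $A$, then $A$ has no polynomial-size kernelization unless $\mathrm{NP}\subseteq\mathrm{coNP/poly}$; this does not rule out adaptive kernelizations. Dell and van Melkebeek: for OR-cross-compositions, polynomial kernelizations with polynomially many queries, adaptive ones included, are ruled out under the same assumption. Their proof applies only to OR. Theorem 1 is the AND counterpart.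

## 2. Trading kernelizations for AND-protocols with a small budget

The parameter, the set $A$ and its oracle can all be stripped away. What remains is a conversation between a polynomial-time player who holds $t$ instances and an all-knowing partner, in which the player may say only few bits.

**Definition (AND-protocol).** Let $R$ be a polynomial equivalence relation, $L$ any language, and let $t=t(n)$, $r=r(n)$, $d=d(n)$ be polynomially bounded. An AND-protocol does the following for every $n$ and every nonempty set $C=\{0,1\}^n\cap(\text{an }R\text{-class})$. The input is $\vec x=(x_1,\dots,x_t)\in C^t$ together with coins $\rho\in\{0,1\}^d$. For $i=1,\dots,r$, a deterministic algorithm, running in time $\mathrm{poly}(n)$, computes a message $q_i\in\{0,1\}^{m_i}$ from $\vec x$, $\rho$ and the previous answers. If $i<r$, it then receives a polynomially long answer $\alpha(q_1,\dots,q_i)$, where $\alpha$ is an arbitrary function (it may depend on $n$ and $C$). The last message has $m_r=1$, and $q_r$ is the decision bit. The decision must equal $\bigwedge_l[x_l\in L]$ with error probability at most $1/34$ over $\rho$. The cost is $c=\sum_i m_i$, and $r$ is the number of rounds. The protocol is deterministic if $d=0$;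 then there is only one coin string, and the error is $0$.

Only the messages are charged; answers are free. An answer depends only on the messages so far, not on $\vec x$ directly.

**Example 2 (the trivial protocol).** For every language $L$, send the whole tuple, receive one bit saying whether all entries are in $L$, and output it. This has $r=2$ and $c=tn+1$. So a protocol alone says nothing about $L$; all the content must come from a cost that is small compared with $t$. The next theorem asks for less than one bit per instance.

**Theorem 2.** If $L$ has an AND-protocol with $t\ge 2^{19}r^2c$ for all large $n$, then $L\in\mathrm{coNP/poly}$.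

The bound is quantitative. For constantly many adaptive rounds it allows a total message length $c$ that is linear in the number $t$ of instances.

**From a kernelization to a protocol.** The purpose of this construction is to derive Theorem 1 from Theorem 2. For later use, let $L$ be any language with an AND-cross-composition into $A$, and let $A$ be decided by a polynomial-time algorithm with oracle access to some set $O$, making at most $\mathrm{poly}(\eta(x))$ adaptive queries of size at most $\mathrm{poly}(\eta(x))$. A kernelization as in Theorem 1 is the case $O=A$. Let $p_0$ be the polynomial of the cross-composition, and let $\rho_0$ be a polynomial bounding both the number and the size of the queries in terms of $\eta$. Put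
$$k_n=p_0(2n),\qquad \ell_n=\lceil\rho_0(k_n)\rceil,\qquad r=\ell_n+1,\qquad c=\ell_n(\ell_n+1)+1,\qquad t=2^{19}r^2c. \tag{1}$$
There is no circularity: $k_n,\ell_n,r,c$ depend on $n$ only, and $t$ is chosen last. Since $t$ is polynomial in $n$, we have $\log t\le n$ for all large $n$. For the finitely many other $n$ we hard-wire $L\cap\{0,1\}^n$ and let the player output the correct decision bit at once; these $n$ do not matter for Theorem 2.

Let $n$ be large and $\vec x\in C^t$. The player computes the composed instance $y$, whose parameter satisfies $\eta(y)\le p_0(n+\log t)\le p_0(2n)=k_n$. Then it runs the oracle algorithm on $y$. All this takes time $\mathrm{poly}(n)$. At most $\ell_n$ queries are made, each of length at most $\ell_n$. Each query is sent as a message of exactly $\ell_n+1$ bits, namely the query followed by $10\cdots0$; the query can be recovered, so the answer "is it in $O$?" is determined by the message. If fewer than $\ell_n$ queries are made, the player adds dummy messages $0^{\ell_n+1}$, which encode no query, with answer $0$. The last message is the decision bit. It is correct, because $y\in A$ if and only if $x_l\in L$ for all $l$. This is a deterministic AND-protocol with $r$ rounds,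 cost $c$ and $t\ge2^{19}r^2c$.

**Proof of Theorem 1 from Theorem 2 (many-one hardness).** By the construction with $O=A$ and Theorem 2, $L\in\mathrm{coNP/poly}$. The class $\mathrm{coNP/poly}$ is closed under polynomial-time many-one reductions $f$: as advice for length $n$ take the advice strings for all lengths up to the bound on $|f(x)|$, and verify $f(x)\notin L$. As $L$ is NP-hard, $\mathrm{NP}\subseteq\mathrm{coNP/poly}$. Turing reductions are treated in Section 7. $\square$

So Theorem 2 is what we must prove.

## 3. The covering argument certifies the wrong side

Start with the smallest case, $r=1$ and $d=0$. The only message is the decision bit, and no answer is ever received. Fix $C$ and suppose some $y\in C\cap L$ exists. Put $y$ in the advice and run the player on $(x,y,\dots,y)$: the decision is $1$ if and only if $x\in L$. So $L\in\mathrm{P/poly}$. The trick of inserting $x$ among known yes-instances, so that the conjunction equals $[x\in L]$, will stay with us.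

With more rounds, the player's run depends on answers that a verifier cannot compute. A sensible first move is to store answers in the advice and to hope that few transcripts suffice. This is the covering argument of Fortnow–Santhanam and Dell–van Melkebeek.

**Lemma 1 (covering).** If $L$ has a deterministic AND-protocol with $c\le t$ for all large $n$, then $L\in\mathrm{NP/poly}$.

*Proof.* Hard-code the finitely many small $n$. Fix a large $n$ and a set $C$, and let $S=C\cap L$. The advice contains a representative of each of the polynomially many $R$-classes meeting $\{0,1\}^n$, so the class of $x$ can be found in polynomial time. If $S=\emptyset$, a flag makes the verifier reject on $C$. Otherwise let $S'\subseteq S$ be nonempty. A full transcript is a string of $c$ bits, so some transcript $\tau$ is the transcript of at least $|S'|^t2^{-c}$ tuples of $S'^t$. Let $W\subseteq S'$ be the set of all entries of these tuples. The tuples lie in $W^t$, so $|W|^t\ge|S'|^t2^{-c}$, and hence $|W|\ge|S'|2^{-c/t}\ge|S'|/2$. Record $\tau$, replace $S'$ by $S'\setminus W$, and iterate, starting from $S'=S$. The set at least halves each time and $|S|\le2^n$, so after at most $n+1$ steps all of $S$ is covered.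

The advice for $C$ consists of these at most $n+1$ transcripts with their true answers. All have decision bit $1$, since they come from tuples in $S^t$. A certificate for $x\in L$ is a tuple in $C^t$ that contains $x$ and follows a stored transcript. This is checked without the oracle: run the player, feed it the stored answers, and compare its messages with the stored ones; membership in $C$ is checked with $R$. As long as the messages agree, the stored answers are the true ones, so a tuple that passes the check truly has decision $1$, and all its entries, $x$ included, are in $L$. Conversely each $x\in S$ is an entry of some such tuple. $\square$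

For an OR-protocol the same argument covers $C\setminus L$ by transcripts with decision $0$, and decision $0$ of an OR says that all entries are outside $L$. That puts $L$ in $\mathrm{coNP/poly}$, which for NP-hard $L$ is the desired collapse. For AND, decision $1$ says that all entries are inside $L$, so Lemma 1 gives $L\in\mathrm{NP/poly}$, and this contradicts nothing when $L\in\mathrm{NP}$. Turning to transcripts with decision $0$ does not help: such a transcript says that some entry of the tuple is outside $L$, but not which one. This is the exact point where covering stops. For $x\notin L$ we need evidence that singles out $x$.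

## 4. Likelihood ratios, and the answers one cannot store

To single out $x$, insert it among yes-instances. If the other instances are hidden well enough, inserting another yes-instance should hardly change what the player says, because the player has less than one bit per instance; inserting a no-instance must change it, because the decision bit flips. Here is the notation.

Fix $n$ and $C$, and let $S=C\cap L\ne\emptyset$. Let $\pi(\vec x,\rho)=(q_1,\dots,q_r)$ be the true message sequence, that is, the one obtained with the true answers $\alpha$. There are at most $2^c$ such sequences.

**Definition (context).** A context is $g=\bigl(j,(K_{l,b})_{l\in[t]\setminus\{j\},\,b\in\{0,1\}},y\bigr)$ with $j\in[t]$, all $K_{l,b}\in S$ and $y\in S$. For $z\in C$ and $u\in\{0,1\}^{[t]\setminus\{j\}}$ let $X^g_u(z)$ be the tuple with $z$ at position $j$ and $K_{l,u_l}$ at each position $l\ne j$. For a prefix $\tau=(q_1,\dots,q_i)$ put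
$$P_z(\tau)=P_z^g(\tau)=\Pr_{u,\rho}\bigl[\pi(X_u^g(z),\rho)\text{ begins with }\tau\bigr],$$
with $u$ and $\rho$ uniform.

Thus a context offers two yes-instances for each position other than $j$, fair coins $u$ choose between them, and $y$ is a yes-instance with which $x$ will be compared at position $j$.

**Example 3 (hiding by coins).** Suppose a one-bit message is the parity $x_1\oplus\cdots\oplus x_t$ of one-bit instances, with $S=\{0,1\}$, $t\ge2$, $x=1$ and $y=0$. If $K_{l,0}\ne K_{l,1}$ for some $l\ne j$, then the parity is a uniform bit whether $0$ or $1$ is inserted, so the two distributions coincide. If $K_{l,0}=K_{l,1}$ for all $l\ne j$, they have disjoint supports. So the choice of context matters.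

For a prefix $\tau$ define the likelihood ratio
$$\Lambda(\tau)=\frac{P_x(\tau)}{P_y(\tau)},\qquad \Lambda(\tau)=\infty\ \text{ if } P_y(\tau)=0<P_x(\tau).$$
For a good choice of context and $x\in S$, large ratios will be rare. If $x\notin L$, transcripts of $X_u(x)$ end mostly with $0$ and those of $X_u(y)$ mostly with $1$, so large ratios are common. A certificate for $x\notin L$ could then exhibit runs $(u,\rho)$ on $X_u(x)$ whose transcript $\tau$ has large $\Lambda(\tau)$. This fails in two places.

First, the answers. To know the transcript of a run, the verifier needs the answers. If the prover supplies them, the prover can lie. Take a protocol with one query whose decision is the received bit: for $x\in S$ the prover claims the answer $0$, and the simulated run ends with $0$, as no run on a yes-tuple does. If the answers are to come from the advice, there may be too many of them, as the next example shows.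

**Example 4 (each no-instance has its own message).** Let $L=\{0\}^*$, $C=\{0,1\}^n$, $S=\{0^n\}$. The player sends $q_1=x_1\oplus\cdots\oplus x_t$ (bitwise), ignores the answer, and then sends the decision bit, which it computes itself. All $K_{l,b}$ and $y$ are $0^n$, so $P_y$ is concentrated on $(0^n,1)$, and for $x\ne0^n$ the law $P_x$ is concentrated on $(x,0)$. The $2^n-1$ no-instances send $2^n-1$ different first messages. No polynomial advice lists the answers to all of them.

Second, the denominator. A short witness can show that a set of pairs $(u,\rho)$ is large, so it can bound $P_x(\tau)$ from below. But "$P_y(\tau)$ is small" says that a set is small, and the candidates for $\tau$ are too many to tabulate their probabilities in the advice.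

Example 4 also shows the way out of the first difficulty. The answer to the message $x$ is not needed: the message itself is already impossible in a yes-run. In general, follow $\Lambda$ along a transcript with $\Lambda(\tau)>16$ at the end. It starts at $\Lambda(\emptyset)=1$, so there is a step $i$ with
$$\Lambda(\tau_{\le i-1})\le16<\Lambda(\tau_{\le i}).$$
Everything before the crossing is, up to the factor $16$, as likely under $P_y$ as under $P_x$. So $\sigma=\tau_{\le i-1}$ can be sampled from $P_y$, with no reference to $x$, and stored in the advice with its true answers. Those answers suffice to compute the next message $q$, which is the evidence; its own answer is never needed.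

For instance, let $r=2$: one query, one answer, a decision bit. If the crossing is at step $1$, then $\sigma=\emptyset$ and no answers are used. If it is at step $2$, then $q_1$ has $\Lambda(q_1)\le16$, so it is a message that yes-runs send comparably often; its answer is stored, and the decision bit can then be simulated. Example 4 crosses at step $1$. If instead $q_1$ is a constant, the crossing is at step $2$.

The second difficulty is met by a sparse random set of messages. Let $T_h$ be the zero set of a random hash function, so sparse that it probably misses all messages $q$ that are heavy under $P_y$. When it does, every $q\in T_h$ is light, and one advice bit certifies this for all $q\in T_h$ at once. In Example 4, take $i=1$, $\sigma=\emptyset$ and a random affine map $h:\{0,1\}^n\to\{0,1\}^7$. The only heavy message is $0^n$. For $x\neq0^n$ the probability that $T_h$ misses $0^n$ and contains $x$ is $2^{-7}-2^{-14}$, by pairwise independence. So one good $h$ in the advice can refute about one in $128$ of all $x$, and polynomially many $h$ take care of all of them.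

## 5. Facts from probability and information theory

Let $\mathrm{TV}(P,Q)=\sum_\tau(P(\tau)-Q(\tau))^+=\frac12\sum_\tau|P(\tau)-Q(\tau)|$. Passing to prefixes of a fixed length does not increase it, since prefix probabilities are sums of transcript probabilities. In what follows $\mathrm{TV}(P_x,P_y)$ refers to full transcripts. Entropy $H$, mutual information $I$ and divergence $\mathrm{KL}$ are in nats. We use the following.

1. If $u=(u_1,\dots,u_t)$ has independent coordinates, then $\sum_jI(u_j;Q)\le I(u;Q)$. Indeed $H(u)=\sum_jH(u_j)$ and $H(u\mid Q)\le\sum_jH(u_j\mid Q)$. Also $I(u;Q)\le H(Q)\le\ln N$ if $Q$ takes at most $N$ values. If $b$ is a uniform bit and $Q$ has law $P_b$ given $b$, then $I(b;Q)=\frac12\sum_b\mathrm{KL}(P_b\|\bar P)$ with $\bar P=\frac12(P_0+P_1)$.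
2. Pinsker: $\mathrm{KL}(P\|Q)\ge2\,\mathrm{TV}(P,Q)^2$.
3. Von Neumann's minimax theorem: in a finite zero-sum game with mixed strategies, $\min_\mu\max_x=\max_Y\min_g$ for the expected payoff.
4. A uniformly random affine map $h(z)=Mz+b$ from $\{0,1\}^a$ to $\{0,1\}^e$ over $\mathbb F_2$ has uniform values and is pairwise independent: for $z\ne z'$, $h(z)+h(z')=M(z+z')$ is uniform because $z+z'\ne0$, and the independent shift $b$ makes $h(z)$ uniform given that difference. So $\Pr[h(z)=0]=2^{-e}$ and $\Pr[h(z)=h(z')=0]=2^{-2e}$.
5. Chernoff, for a sum $N$ of independent $0/1$ variables: $\Pr[N\le\frac\lambda2]\le e^{-\lambda/8}$ if $\mathbb EN\ge\lambda$, and $\Pr[N\ge2\lambda]\le e^{-\lambda/3}$ if $\mathbb EN\le\lambda$. Hoeffding: among $\kappa$ independent events of probability at most $\beta<\frac12$ each, at least half occur with probability at most $e^{-2\kappa(1/2-\beta)^2}$.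
6. Bonferroni: $\Pr[\bigcup_qF_q]\ge\sum_q\Pr[F_q]-\sum_{\{q,q'\}}\Pr[F_q\cap F_{q'}]$, where the second sum runs over unordered pairs of distinct indices.
7. The powers $2^k$, $k\in\mathbb Z$, that are at most $\zeta>0$ sum to at most $2\zeta$.

## 6. Proof of Theorem 2

Finitely many $n$ are hard-coded, so fix a large $n$. The advice contains a representative of each of the polynomially many classes meeting $\{0,1\}^n$, so $V$ can find the set $C$ that contains $x$; each $C$ gets its own part of the advice. If $S=C\cap L=\emptyset$, a flag makes $V$ accept every $x\in C$. So let $S\neq\emptyset$ and use the notation of Section 4. Note that $c$ and all $m_i$ are polynomially bounded.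

### Step 1: A distribution on contexts that disguises every yes-instance

This step provides a distribution on contexts, not depending on $x$, under which an inserted $x\in S$ is on average almost indistinguishable from the context's own $y$. It is a disguising distribution in the style of Drucker.

**Lemma 2.** With $\varepsilon=\sqrt{2c/t}$ there is a distribution $\mu$ on contexts such that $\mathbb E_{g\sim\mu}\,\mathrm{TV}(P_x^g,P_{y(g)}^g)\le\varepsilon$ for every $x\in S$.

*Proof.* Consider the finite game in which one player picks a context $g$, the other picks $x\in S$, and the first pays $\mathrm{TV}(P_x^g,P_{y(g)}^g)$. By minimax it suffices to find, for each distribution $Y$ on $S$, a distribution on $g$, independent of $x\sim Y$, with $\mathbb E_{g,x}\mathrm{TV}\le\varepsilon$.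

Draw all $K_{l,b}$, for $l\in[t]$ and $b\in\{0,1\}$, independently from $Y$, and draw $j\in[t]$ uniformly. Let $g=(j,(K_{l,b})_{l\ne j},\,y=K_{j,0})$ and $x=K_{j,1}$. Then $x\sim Y$ is independent of $g$.

Fix all $K_{l,b}$ for the moment. Let $u\in\{0,1\}^t$ be uniform, $\rho$ uniform, and $Q=\pi((K_{l,u_l})_l,\rho)$. By Fact 1, $\sum_jI(u_j;Q)\le H(Q)\le c\ln2$. Fix $j$. Given $u_j=0$, the law of $Q$ is $P_0=P_y^g$; given $u_j=1$ it is $P_1=P_x^g$. With $\bar P=\frac12(P_0+P_1)$ we have $\mathrm{TV}(P_b,\bar P)=\frac12\mathrm{TV}(P_0,P_1)$, so by Facts 1 and 2
$$I(u_j;Q)=\tfrac12\sum_b\mathrm{KL}(P_b\|\bar P)\ge2\cdot\tfrac14\,\mathrm{TV}(P_0,P_1)^2=\tfrac12\,\mathrm{TV}(P_0,P_1)^2.$$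
Averaging over $j$ gives $\mathbb E_j\mathrm{TV}^2\le 2c\ln2/t$ for every choice of the $K_{l,b}$, so the same holds after averaging over them. Hence $\mathbb E\,\mathrm{TV}\le\sqrt{\mathbb E\,\mathrm{TV}^2}\le\sqrt{2c\ln2/t}\le\varepsilon$. $\square$

### Step 2: The crossing of the likelihood ratio

This step turns the difference between no-instances and yes-instances into a statement about single messages that follow a prefix drawn from $P_y$. Fix $g$, $y=y(g)$ and $x\in C$. For a prefix $\sigma$ of length $i-1$ with $P_y(\sigma)>0$ let
$$A_x(\sigma)=\frac1{P_y(\sigma)}\sum_{q:\,P_x(\sigma q)>16P_y(\sigma q)}P_x(\sigma q)\quad\text{if }\Lambda(\sigma)\le16,\qquad A_x(\sigma)=0\ \text{ otherwise},$$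
$$B_x(\sigma)=\frac1{P_y(\sigma)}\sum_{q:\,P_x(\sigma q)>2P_y(\sigma q)}P_x(\sigma q).$$
The first quantity measures crossings of level $16$ right after $\sigma$. The second measures all messages after $\sigma$ with ratio above $2$. Two different levels appear because the certificates below are only approximate: no-instances will be credited by $A$, and yes-instances must be bounded by the more generous $B$.

**Lemma 3.** Let $i\in[r]$ be uniform and let $\sigma$ be the length-$(i-1)$ prefix of a transcript drawn from $P_y^g$.
(a) If $x\in C\setminus L$, then $\mathbb E_{i,\sigma}A_x(\sigma)\ge\frac1{2r}$ for every $g$.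
(b) If $x\in S$, then $\mathbb E_{g\sim\mu}\mathbb E_{i,\sigma}B_x(\sigma)\le2\varepsilon$.

*Proof.* (a) Every tuple $X_u^g(y)$ lies in $S^t$, and every $X_u^g(x)$ contains $x\notin L$. So the last bit is $0$ with $P_x$-probability at least $1-\frac1{34}$ and with $P_y$-probability at most $\frac1{34}$. The transcripts $\tau$ with last bit $0$ and $\Lambda(\tau)\le16$ have $P_x$-mass at most $16$ times their $P_y$-mass, so at most $\frac{16}{34}$. Hence $\Lambda(\tau)>16$ with $P_x$-probability at least $\frac{33}{34}-\frac{16}{34}=\frac12$. If $P_x(\tau)>0$, then $\Lambda$ is defined on all prefixes of $\tau$, and $\Lambda(\emptyset)=1$. So each $\tau$ with $P_x(\tau)>0$ and $\Lambda(\tau)>16$ has a step $i$ with $\Lambda(\tau_{\le i-1})\le16<\Lambda(\tau_{\le i})$, and the $P_x$-probabilities of "crossing at step $i$" sum over $i$ to at least $\frac12$. The probability of crossing at step $i$ equals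
$$\sum_{\sigma:\,\Lambda(\sigma)\le16}\ \sum_{q:\,P_x(\sigma q)>16P_y(\sigma q)}P_x(\sigma q)=\sum_{\sigma:\,P_y(\sigma)>0}P_y(\sigma)A_x(\sigma),$$
because $\Lambda(\sigma)\le16$ together with $P_x(\sigma)>0$ forces $P_y(\sigma)>0$. The right side is the expectation of $A_x(\sigma)$ for this $i$; averaging over the $r$ values of $i$ gives (a).

(b) If $P_x(\tau)>2P_y(\tau)$, then $P_x(\tau)<2(P_x(\tau)-P_y(\tau))$. So for each $i$,
$$\sum_\sigma P_y(\sigma)B_x(\sigma)\le2\sum_{|\tau|=i}(P_x(\tau)-P_y(\tau))^+\le2\,\mathrm{TV}(P_x,P_y),$$
where $|\tau|=i$ means $i$ messages. Average over $i$ and apply Lemma 2. $\square$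

### Step 3: Sparse hash sets that avoid typical next messages

This step solves the problem of the denominator: it replaces the check "$P_y(\sigma q)$ is small" by the check "$h(q)=0$". The scale $2^{-v}$ of $P_x(\sigma q)/P_y(\sigma)$ is unknown, so it is guessed.

Let $m=\max_im_i$ and $V_0=m+\lceil\log(4r)\rceil$. Draw $\omega=(g,i,\sigma,v,h)$ with $g\sim\mu$, with $i,\sigma$ as in Lemma 3, with $v\in\{-3,\dots,V_0\}$ uniform, and with $h$ a uniformly random affine map $\{0,1\}^{m_i}\to\{0,1\}^{v+6}$ over $\mathbb F_2$. Put
$$T_h=\{q:h(q)=0\},\qquad G=\{q:P_y(\sigma q)\ge2^{-v-2}P_y(\sigma)\},\qquad |G|\le2^{v+2},$$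
where the last bound holds since $\sum_qP_y(\sigma q)=P_y(\sigma)$. Call $\omega$ *clean* if $T_h\cap G=\emptyset$. Cleanness does not involve $x$, so one advice bit will record it. Define two events:

- $E_x(\omega)$ (strong): $\omega$ is clean, and some $q\in T_h$ has $P_x(\sigma q)>2^{-v}P_y(\sigma)$;
- $E'_x(\omega)$ (weak): $\omega$ is clean, and some $q\in T_h$ has $P_x(\sigma q)\ge2^{-v-1}P_y(\sigma)$.

The strong event is what an honest prover will have. The weak event is all that approximate counting can enforce on a dishonest one.

**Lemma 4.** Let $p=\dfrac{2^{-10}}{r(V_0+4)}$. If $x\in C\setminus L$, then $\Pr_\omega[E_x]\ge p$. If $x\in S$, then $\Pr_\omega[E'_x]\le p/4$.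

*Proof.* *Case $x\in C\setminus L$.* Fix $g,i,\sigma$. If $\Lambda(\sigma)\le16$, let
$$W_v=\{q:\ P_x(\sigma q)>16P_y(\sigma q),\ \ 2^{-v}P_y(\sigma)<P_x(\sigma q)\le2^{-v+1}P_y(\sigma)\},$$
and otherwise let $W_v=\emptyset$. Let $N_v=|W_v|$.

First we check that the levels capture $A_x(\sigma)$. Let $\Lambda(\sigma)\le16$. Then $P_x(\sigma q)\le P_x(\sigma)\le16P_y(\sigma)$ for all $q$, so the levels $v=-3,\dots,V_0$ cover all $q$ in the sum for $A_x(\sigma)$ with $P_x(\sigma q)>2^{-V_0}P_y(\sigma)$. Each such $q$ in level $v$ contributes at most $2^{-v+1}$. The at most $2^m$ remaining $q$ contribute at most $2^{m-V_0}\le\frac1{4r}$ together. So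
$$\sum_vN_v2^{-v+1}\ge A_x(\sigma)-\tfrac1{4r},$$
and this is trivial when $\Lambda(\sigma)>16$. By Lemma 3(a),
$$\mathbb E_{g,i,\sigma}\sum_vN_v2^{-v}\ge\tfrac12\Bigl(\tfrac1{2r}-\tfrac1{4r}\Bigr)=\tfrac1{8r}. \tag{2}$$

Next we fix $v$ with $W_v\ne\emptyset$ and look at $h$. Summing $P_x(\sigma q)>2^{-v}P_y(\sigma)$ over $W_v$ gives $N_v2^{-v}\le\Lambda(\sigma)\le16$, so $N_v\le2^{v+4}$. Each $q\in W_v$ satisfies $P_y(\sigma q)<P_x(\sigma q)/16\le2^{-v-3}P_y(\sigma)$, so $q\notin G$. By Fact 4 and a union bound over $G$,
$$\Pr_h[q\in T_h,\ \omega\text{ clean}]\ge2^{-v-6}-|G|\,2^{-2(v+6)}\ge2^{-v-6}\bigl(1-2^{v+2}2^{-v-6}\bigr)=\tfrac{15}{16}2^{-v-6}.$$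
Apply Bonferroni to the events "$q\in T_h$ and $\omega$ clean", $q\in W_v$; two of them occur together with probability at most $2^{-2v-12}$. Using $N_v\le2^{v+4}$,
$$\Pr_h[\omega\text{ clean},\,W_v\cap T_h\ne\emptyset]\ge N_v\tfrac{15}{16}2^{-v-6}-\tfrac{N_v^2}{2}2^{-2v-12}\ge N_v2^{-v-6}\bigl(\tfrac{15}{16}-\tfrac18\bigr)\ge N_v2^{-v-7}.$$
This event implies $E_x(\omega)$. The bound also holds when $N_v=0$. Averaging over the $V_0+4$ values of $v$ and over $g,i,\sigma$, with (2), gives $\Pr[E_x]\ge\frac{2^{-7}}{V_0+4}\cdot\frac1{8r}=p$.

*Case $x\in S$.* Fix $g,i,\sigma$ and let $W'_v=\{q\notin G:P_x(\sigma q)\ge2^{-v-1}P_y(\sigma)\}$. If $E_x'$ holds, then $\omega$ is clean, so the witnessing $q$ is outside $G$ and $T_h\cap W_v'\ne\emptyset$. Hence $\Pr_h[E'_x]\le|W'_v|2^{-v-6}$. Every $q\in W'_v$ satisfies $P_y(\sigma q)<2^{-v-2}P_y(\sigma)\le P_x(\sigma q)/2$, so it occurs in the sum for $B_x(\sigma)$. By Fact 7,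
$$\sum_v|W'_v|2^{-v-6}\le2^{-5}\sum_{q:\,P_x(\sigma q)>2P_y(\sigma q)}\ \sum_{v\in\mathbb Z:\,2^{-v-1}\le P_x(\sigma q)/P_y(\sigma)}2^{-v-1}\le2^{-4}B_x(\sigma).$$
Averaging over $v$ and $g,i,\sigma$ and using Lemma 3(b),
$$\Pr[E'_x]\le\frac{2^{-4}\cdot2\varepsilon}{V_0+4}=\frac{\varepsilon}{8(V_0+4)}.$$
This is at most $p/4=\frac{2^{-12}}{r(V_0+4)}$ if and only if $\varepsilon\le2^{-9}/r$. Since $\varepsilon^2=2c/t$, that means $t\ge2^{19}r^2c$, which is our hypothesis. $\square$

Both probabilities are small, but they differ by a factor of at least four, so counting over many samples separates the cases. Draw $\omega_1,\dots,\omega_M$ independently with $M=\lceil12(n+1)/p\rceil$, which is polynomial in $n$. By Fact 5, for $x\in C\setminus L$ at most $pM/2$ strong events hold with probability at most $e^{-pM/8}$ (take $\lambda=pM$). For $x\in S$ at least $pM/2$ weak events hold with probability at most $e^{-pM/12}$ (take $\lambda=pM/4$). Both bounds are at most $e^{-(n+1)}$. Each $x\in C$ is subject to one of the two, and $2^ne^{-(n+1)}<1$. So we can fix $\omega_1,\dots,\omega_M$ such that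

$$\begin{aligned}&\text{for every }x\in C\setminus L,\text{ more than }pM/2\text{ of the events }E_x(\omega_s)\text{ hold;}\\&\text{for every }x\in S,\text{ fewer than }pM/2\text{ of the events }E_x'(\omega_s)\text{ hold.}\end{aligned}\tag{3}$$

### Step 4: Certifying that $P_x(\sigma q)$ is large

This step gives short certificates for lower bounds on $P_x(\sigma q)$. Let $D=t-1+d$, the number of coins in $(u,\rho)$. For $\omega_s=(g,i,\sigma,v,h)$ and $q\in\{0,1\}^{m_i}$ let
$$Z=Z_{x,s,q}=\{(u,\rho)\in\{0,1\}^D:\pi(X_u^g(x),\rho)\text{ begins with }\sigma q\},\qquad|Z|=2^DP_x(\sigma q),$$
and $\theta_s=2^{-v}P_y(\sigma)2^D>0$. The inequality in the strong event reads $|Z|>\theta_s$, and the one in the weak event reads $|Z|\ge\theta_s/2$. So we must certify $|Z|>\theta_s$ in a way that is impossible when $|Z|<\theta_s/2$. Passing to the fifth power $Z^5$ enlarges the gap from $2$ to $32$.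

**Lemma 5.** Polynomial advice can be chosen so that for all $x\in C$, $s\in[M]$, $q$: if $|Z_{x,s,q}|>\theta_s$ there is a polynomially long certificate, and if $|Z_{x,s,q}|<\theta_s/2$ there is none. Certificates are checked in polynomial time given a test for membership in $Z_{x,s,q}$.

*Proof.* Let $\theta=\theta_s$. If $\theta^5<4$, then $\theta/2<1$, so $|Z|<\theta/2$ means $Z=\emptyset$, while $|Z|>\theta$ implies $Z\ne\emptyset$. The certificate is an element of $Z$.

If $\theta^5\ge4$, let $w=\lfloor\log(\theta^5/4)\rfloor\ge0$, so that $\theta^5/8<2^w\le\theta^5/4$. As $\theta\le2^{D+3}$, $w$ is polynomially bounded. Let $f:\{0,1\}^{5D}\to\{0,1\}^w$ be a random affine map, and say that $f$ *hits* if $f(z)=0$ for some $z\in Z^5$. If $|Z|>\theta$, then $|Z^5|\ge4\cdot2^w$. The number of $z\in Z^5$ with $f(z)=0$ has mean $|Z^5|/2^w$ and, by pairwise independence, variance at most its mean, so Chebyshev gives $\Pr[\text{no hit}]\le2^w/|Z^5|\le\frac14$. If $|Z|<\theta/2$, then $|Z^5|<\theta^5/32<2^w/4$, and a union bound gives $\Pr[\text{hit}]\le\frac14$.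

For each $s$ with $\theta_s^5\ge4$ draw $\kappa=8(n+m+\lceil\log M\rceil+1)$ independent maps $f$. For a given $(x,s,q)$ with $|Z|>\theta_s$ or $|Z|<\theta_s/2$, the rule "$|Z|$ is large if and only if more than half of the maps hit" errs only if at least half of the maps behave wrongly. By Hoeffding with $\beta=\frac14$ this has probability at most $e^{-\kappa/8}$. There are at most $2^{n+m}M$ triples and $2^{n+m}M\,e^{-(n+m+\lceil\log M\rceil+1)}<1$, so some choice of the maps is right for all such triples. Put it into the advice. The certificate consists of an element $z\in Z^5$ with $f(z)=0$ for each $f$ in a set of more than half of the maps. $\square$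

### Step 5: The verifier

It remains to assemble the advice and to see that $V$ can test membership in $Z_{x,s,q}$ without any oracle. The advice for $C$ consists of:

- $\omega_1,\dots,\omega_M$, where each $\omega_s=(g,i,\sigma,v,h)$, $\sigma=(\sigma_1,\dots,\sigma_{i-1})$, comes with the true answers $\alpha(\sigma_1),\alpha(\sigma_1,\sigma_2),\dots,\alpha(\sigma)$, with the number $P_y(\sigma)\in2^{-D}\mathbb N$, and with a bit telling whether $\omega_s$ is clean;
- the maps $f$ of Lemma 5, and the number $p$.

This has polynomial size. It also determines every $\theta_s$ and hence which case of Lemma 5 applies.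

To test $(u,\rho)\in Z_{x,s,q}$, run the player on $X_u^g(x),\rho$, answer its first $i-1$ messages with the recorded answers, and check that its first $i$ messages are $\sigma_1,\dots,\sigma_{i-1},q$. While the messages agree with $\sigma$, the recorded answers are the true answers to them, so this is the true run. The answer to $q$ is not used.

A certificate for $x\notin L$ is a set $I\subseteq[M]$ of clean indices with $|I|>pM/2$ and, for each $s\in I$, a message $q_s\in T_{h_s}$ with a Lemma 5 certificate for $Z_{x,s,q_s}$. All of this is checked in polynomial time.

*Completeness.* Let $x\in C\setminus L$. Let $I$ be the set of all $s$ for which $E_x(\omega_s)$ holds; by (3), $|I|>pM/2$, and these indices are clean. Let $q_s$ be the message that the strong event provides. Then $q_s\in T_{h_s}$ and $|Z_{x,s,q_s}|>\theta_s$, so the certificates exist.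

*Soundness.* Let $x\in S$ and suppose a certificate is accepted. For each $s\in I$, Lemma 5 gives $|Z_{x,s,q_s}|\ge\theta_s/2$, that is, $P_x(\sigma q_s)\ge2^{-v-1}P_y(\sigma)$. Since $q_s\in T_{h_s}$ and $\omega_s$ is clean, $E'_x(\omega_s)$ holds. So more than $pM/2$ weak events hold, against (3).

Hence $L\in\mathrm{coNP/poly}$, and Theorem 2 is proved. $\blacksquare$

With Section 2 this proves Theorem 1 for many-one hardness.

## 7. Arbitrary oracles, randomness, Turing hardness, and a partial converse

**Theorem 3.**
1. Let $L$ be any language with an AND-cross-composition into $A$ with respect to $\eta$. Suppose $A$ is decided by a polynomial-time algorithm with oracle access to an arbitrary set $O$, making at most $\mathrm{poly}(\eta(x))$ adaptive queries of size at most $\mathrm{poly}(\eta(x))$. Then $L\in\mathrm{NP/poly}\cap\mathrm{coNP/poly}$. The same conclusion holds for OR-cross-compositions.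
2. In the AND case, $L\in\mathrm{coNP/poly}$ still holds if that algorithm is randomized with two-sided error $1/3$.
3. Theorem 1 holds, also for NP-hardness under polynomial-time Turing reductions.
4. (Partial converse.) Every $L\in\mathrm{P/poly}$ has an AND- and an OR-cross-composition into sets having polynomial kernelizations with polynomially many queries.

So the languages with an AND-cross-composition into some $A$ that has such a kernelization all lie in $\mathrm{NP/poly}\cap\mathrm{coNP/poly}$ and include all of $\mathrm{P/poly}$. No exact characterization between these two classes is claimed.

**Part 1, AND case.** Here we observe that both of our arguments apply to the same protocol. The construction of Section 2 was carried out for an arbitrary oracle $O$ and any language $L$. It gives a deterministic AND-protocol with $t\ge2^{19}r^2c$ for large $n$. By Theorem 2, $L\in\mathrm{coNP/poly}$. Since also $c\le t$, Lemma 1 gives $L\in\mathrm{NP/poly}$.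

**Part 1, OR case.** We reduce to the AND case by taking complements. An OR-cross-composition of $L$ into $A$ is an AND-cross-composition of $\overline L$ into $\overline A$: $y\in\overline A$ if and only if no $x_i$ is in $L$. Negating the output turns an oracle algorithm for $A$ into one for $\overline A$ with the same queries to the same $O$. So $\overline L\in\mathrm{NP/poly}\cap\mathrm{coNP/poly}$, and this class is closed under complement.

**Part 2.** The purpose is to lower the error to $1/34$ without raising the number of rounds. Run $a$ independent copies of the randomized algorithm on the composed instance $y$ in parallel: round $i$ sends the $i$-th queries of all copies, each padded as in Section 2 (with dummy messages where needed), and the decision is the majority. By Hoeffding with $\beta=\frac13$, at least half of the copies err with probability at most $e^{-a/18}$, and $a=65$ gives $e^{-65/18}<\frac1{34}$. With $r$ and $c$ from (1), the number of rounds is still $r$, and the cost is $a\ell_n(\ell_n+1)+1\le ac$. Choose $t=2^{19}r^2\cdot ac$ instead. This is still polynomial in $n$, so $\log t\le n$ for large $n$ and the bound $\eta(y)\le k_n$ is unchanged; small $n$ are hard-wired as before. The number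 $d$ of coins is polynomially bounded. Theorem 2 allows coins and error $1/34$, so $L\in\mathrm{coNP/poly}$.

**Part 3.** Turing reductions ask about $L$ and use both kinds of answers, so here we need certificates for both. By Part 1 with $O=A$, $L\in\mathrm{NP/poly}\cap\mathrm{coNP/poly}$. Then every language in $\mathrm P^L$ is in $\mathrm{coNP/poly}$. As advice, take the advice strings of both kinds for all lengths of queries that can occur on inputs of length $n$, which are polynomially bounded. As certificate for non-membership, guess the answer to each query to $L$ together with a certificate for that answer; accept if and only if all certificates check and the simulated computation rejects. Certificates exist only for the correct answers, so the simulated computation is the true one. If $L$ is NP-hard under Turing reductions, then $\mathrm{NP}\subseteq\mathrm P^L\subseteq\mathrm{coNP/poly}$.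

**Part 4.** The idea is to put the advice of $L$ inside the set $A$, at a place with small parameter, where a kernelization can look it up. Let $(C_n)$ be polynomial-size circuits for $L$, with descriptions padded to a known polynomial length, and let
$$\mathrm{adv}=\{\langle1^n,i\rangle:\text{bit }i\text{ of the description of }C_n\text{ is }1\},$$
$$A=\{0\langle x_1,\dots,x_t\rangle:\forall i\ x_i\in L\}\cup\{1w:w\in\mathrm{adv}\},$$
$$\eta(0\langle x_1,\dots,x_t\rangle)=\max_i|x_i|+\lceil\log t\rceil+1,\qquad\eta(1w)=|w|+1,$$
with all other strings outside $A$ and of parameter $1$.

The map $\vec x\mapsto0\langle\vec x\rangle$ with the trivial relation $R$ is an AND-cross-composition of $L$ into $A$: the equivalence holds by definition, and the parameter is at most $p(\max_i|x_i|+\log t)$ with $p(z)=z+2$.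

The kernelization works as follows. On $1w$ it queries $1w$, which has length $\eta(1w)$. On $0\langle\vec x\rangle$ it fetches all bits of $C_0,\dots,C_{\max_i|x_i|}$ by queries $1\langle1^n,i\rangle$, evaluates the circuits on $x_1,\dots,x_t$, and accepts if all outputs are $1$. Since $\max_i|x_i|\le\eta(0\langle\vec x\rangle)$, these are polynomially many queries of polynomial size in $\eta$, and the evaluation takes time polynomial in the length of the input. On all other strings it rejects. For OR, replace $\forall$ by $\exists$ and "all outputs" by "some output". $\blacksquare$
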